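# Uncountable value groups and path components of spaces of $\mathbb R$-places

## 1. The guess that an uncountable value group breaks a path

A theorem about spaces of real places carries the hypothesis that certain value groups are countable. The natural first guess is that this hypothesis is necessary: one uncountable value group should already ruin the conclusion. We set up the notions, test the guess on the simplest fields, and see that it passes. Then we look at exactly which feature of those fields made it pass.

Recall that a place $\tau:F\to k\cup\{\infty\}$ from a field $F$ to a field $k$ consists of a subring $O=\tau^{-1}(k)$ of $F$ and a ring homomorphism $\tau:O\to k$ with $\tau(1)=1$, such that $a\notin O$ implies $\tau(1/a)=0$. Then $O$ is a valuation ring. Its value group is $F^\times/O^\times$, written additively and ordered so that $v(a)\ge0$ iff $\tau(a)\ne\infty$. Hence $v(a)>0$ iff $\tau(a)=0$, and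
$$v(a)\neq v(b)\iff \tau(a/b)\in\{0,\infty\}\qquad(a,b\in F^\times).\tag{1}$$

**Definition ($\mathbb R$-places).** An $\mathbb R$-place on $F$ is a place $\tau:F\to\mathbb P$, where $\mathbb P=\mathbb R\cup\{\infty\}$ is the real projective line, a circle. Its value group is that of the associated valuation. The set of all $\mathbb R$-places on $F$ is $\mathcal M(F)$, with the topology for which the Harrison sets $H(a)=\{\tau: 0<\tau(a)<\infty\}$, $a\in F$, form a subbasis.

An $\mathbb R$-place is the identity on $\mathbb Q$. For $a\in F$ write $\hat a:\mathcal M(F)\to\mathbb P$, $\hat a(\tau)=\tau(a)$.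

**Lemma 4 (topology).** The topology of $\mathcal M(F)$ is the coarsest one making all $\hat a$ continuous. So a map $p$ from a space into $\mathcal M(F)$ is continuous iff $u\mapsto p(u)(a)\in\mathbb P$ is continuous for every $a\in F$. The space $\mathcal M(F)$ is Hausdorff.

*Proof.* For rational $p<q$ we have $\hat a^{-1}((p,q))=H(a-p)\cap H(q-a)$, which is open. For $a\ne0$ and $m\ge 1$ the set where $\tau(a)=\infty$ or $|\tau(a)|>m$ is $\widehat{a^{-1}}^{\,-1}((-1/m,1/m))$, which is open by the first case. So $\hat a$ is continuous (for $a=0$ it is constant). Conversely $H(a)=\hat a^{-1}((0,\infty))$ is open in any topology making $\hat a$ continuous. Distinct places differ at some $a$, and $\mathbb P$ is Hausdorff. $\square$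

*Example.* Let $F=\mathbb R(s)$. We shall see in Lemma 5 that an $\mathbb R$-place on a field containing $\mathbb R$ is the identity on $\mathbb R$. Let $\tau(s)=p\in\mathbb R$. Any $f\ne 0$ is $(s-p)^kg$ with $g(p)\in\mathbb R^\times$. Then $\tau(g)=g(p)$ and $\tau(s-p)=0$, so $\tau(f)=f(p)$. If $\tau(s)=\infty$, use $1/s$ in the same way. So the $\mathbb R$-places are the evaluations at the points of $\mathbb P$, each with value group $\mathbb Z$. The bijection $\mathbb P\to\mathcal M(\mathbb R(s))$ is continuous by Lemma 4, from a compact space to a Hausdorff one, hence a homeomorphism. The Harrison set $H(s)$ is the open arc $(0,\infty)$.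

Let $X=(x_1,\dots,x_n)$ be indeterminates, $n\ge1$. Restriction to $F$ gives a map $\rho:\mathcal M(F(X))\to\mathcal M(F)$, continuous by Lemma 4, hence a map $\rho_*$ from the path components of $\mathcal M(F(X))$ to those of $\mathcal M(F)$. We take the following as given, from "The space of $\mathbb R$-places on a rational function field".

**Main Theorem 1.1.** Suppose that $F$ is a field such that the value groups of the $\mathbb R$-places on $F$ are all trivial or countable. Then for every $n\ge1$ the map $\rho_*$ is a bijection.

From now on "countable" includes trivial. The question is whether the countability hypothesis is necessary: if some $\mathbb R$-place on $F$ has an uncountable value group, must $\rho_*$ fail to be a bijection for every $n\ge 1$?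

Now the tests. For $F=\mathbb R$ the only $\mathbb R$-place is the identity, with trivial value group, and for $n=1$ the example shows that $\mathcal M(\mathbb R(x))$ is a circle. So $\rho_*$ is a bijection of one-point sets, as the theorem says.

The simplest field with an uncountable value group is obtained as follows. Order $\mathbb R(s^r:r\in\mathbb R)$, a field of functions on $(0,\infty)$, by sign for large $s$, and let $K$ be its real closure. A real closed field has exactly one $\mathbb R$-place (Lemma 5). Call it $\tau$. For $r>0$ the element $s^r$ exceeds every real number, so $\tau(s^r)=\infty$. By (1) the powers $s^r$, $r\in\mathbb R$, have pairwise distinct values, so the value group is uncountable. Is $\mathcal M(K(x))$ path-connected? Suppose $q:[0,1]\to\mathcal M(K(x))$ is a path from the composite of $x\mapsto0$ with $\tau$ to the composite of $x\mapsto\infty$ with $\tau$. For each $r$ the function $u\mapsto|q(u)(x/s^r)|\in[0,\infty]$ is continuous, with value $0$ at $u=0$ and $\infty$ at $u=1$. So the open set $U_r$ of times $u$ at which it is finite and nonzero is not empty. If $u\in U_r\cap U_{r'}$ with $r\ne r'$, then the quotient $s^{r-r'}$ of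 $x/s^{r'}$ and $x/s^{r}$ has a finite nonzero value at $q(u)$. But $q(u)$ restricts on $K$ to the only $\mathbb R$-place there is, $\tau$, and $\tau(s^{r-r'})\in\{0,\infty\}$. So the $U_r$ are uncountably many disjoint nonempty open subsets of $[0,1]$, which is impossible. The guess passes: $\mathcal M(K(x))$ is not path-connected, while $\mathcal M(K)$ is a point.

In fact the source of the problem records, for any field $K$ with exactly one $\mathbb R$-place, that $\mathcal M(K(x))$ is path-connected if and only if the value group of that place is countable.

The argument used that $q(u)|_K$ cannot move. If $\mathcal M(F)$ contains nonconstant paths, then $q(u)|_F$ may drift from $\tau$ to another place at which $s^{r-r'}$ is a finite nonzero number, and then nothing keeps $U_r$ and $U_{r'}$ apart. At this point the guess turns out to be wrong.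

Let $D=(0,\infty)$. Let $\mathfrak M$ be the field of real-meromorphic functions on $D$, i.e. functions that are real-analytic off a closed discrete subset of $D$ and have a Laurent expansion with finite principal part at every point. (It is a field because $D$ is connected: a nonzero element has isolated zeros.) Let $V\subseteq\mathbb R$ be a $\mathbb Q$-subspace with $1\in V$, and put
$$F_0=\mathbb R(s^r:r\in V)\subseteq\mathfrak M,\qquad F_V=\{f\in\mathfrak M: f\text{ algebraic over }F_0\}.$$

**Theorem 1.** $F_V$ has an $\mathbb R$-place with value group isomorphic to $V$. The space $\mathcal M(F_V)$ is homeomorphic to $[0,\infty]$, and $\mathcal M(F_V(x_1,\dots,x_n))$ is path-connected for every $n\ge1$. Hence $\rho_*$ is bijective for every $n$. For uncountable $V$ (e.g. $V=\mathbb R$) this shows that the hypothesis of Main Theorem 1.1 is not necessary.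

**Theorem 2.** Let $F$ be any field. If $\rho_*$ is injective for some $n\ge1$, then every $\mathbb R$-place on $F$ has value group of cardinality $\le2^{\aleph_0}$. Consequently, for an infinite cardinal $\kappa$, the following are equivalent: (i) there is a field $F$ having an $\mathbb R$-place with value group of cardinality $\kappa$ and with $\rho_*$ bijective for some $n$; (ii) the same with "for all $n$"; (iii) $\kappa\le2^{\aleph_0}$.

**Theorem 3.** Let $F$ be any field.

(a) If $\{\tau\}$ is a path component of $\mathcal M(F)$, then for each $n\ge1$ exactly one path component of $\mathcal M(F(X))$ lies over $\{\tau\}$ if and only if the value group of $\tau$ is countable.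

(b) If $\mathcal M(F)$ has no nonconstant paths (e.g. if $|\mathcal M(F)|<2^{\aleph_0}$), then for each $n\ge1$: $\rho_*$ is bijective if and only if all value groups of $\mathbb R$-places on $F$ are countable.

## 2. Places from orderings, and fibres over countable value groups

This section holds for any field $F$. We use the Artin–Schreier theory of ordered fields freely: an ordered field has a real closure, unique up to order isomorphism over the field; a real closed field has only one ordering; the relative algebraic closure of a subfield in a real closed field is real closed.

**Definition (canonical place).** Let $P$ be an ordering of a field $L$. Put $\tau_P(a)=\sup\{q\in\mathbb Q:q<_Pa\}$ if $|a|$ is bounded by a rational number, and $\tau_P(a)=\infty$ otherwise.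

This is an $\mathbb R$-place. The bounded elements form a ring, and on it $\tau_P$ is a homomorphism to $\mathbb R$, by rational approximation. If $a$ is not bounded, then $|1/a|<_P1/N$ for all $N\in\mathbb N$, so $\tau_P(1/a)=0$. *Example:* if $\mathbb R(s)$ is ordered with $s$ larger than every real number, then $\tau_P$ is evaluation at $\infty$. The two orderings in which $s-p$ is a positive, respectively a negative, infinitesimal both give evaluation at $p$, so different orderings may have the same place.

**Lemma 5 (orderings).** Let $L$ be a field.

(a) If $0<\tau_P(a)<\infty$, then $a>_P0$. If $L_0\subseteq L$ is a subfield, then $\tau_P|_{L_0}=\tau_{P\cap L_0}$. In the valuation $v$ of $\tau_P$, $0<_Pa\le_Pb$ implies $v(a)\ge v(b)$.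

(b) Every $\mathbb R$-place $\zeta$ on $L$ equals $\tau_P$ for some ordering $P$ of $L$.

(c) A real closed field has exactly one $\mathbb R$-place, and every $\mathbb R$-place on a field containing $\mathbb R$ is the identity on $\mathbb R$.

*Proof.* (a) In the first claim some rational $q>0$ satisfies $q<_Pa$. The second is read off from the definition. For the third, $0<_Pa/b\le_P1$, so $a/b$ is bounded.

(b) This is a consequence of the Baer–Krull theorem; here is a direct argument. Call $u\in L$ *good* if $0<\zeta(u)<\infty$. Let $T$ be the set of finite sums of elements $a^2u$ with $a\in L$ and $u$ good. It is closed under addition and multiplication and contains all squares. Suppose $-1\in T$. Then $\sum_i a_i^2u_i=0$ for finitely many $a_i\ne0$ and good $u_i$, with at least one term (the term $1$ among them). Let $a_j$ be of least value among the $a_i$ and divide by $a_j^2$. Applying $\zeta$ gives $\sum_i\zeta(a_i/a_j)^2\zeta(u_i)=0$, with all terms real and $\ge0$ and the $j$-th term $\zeta(u_j)>0$, a contradiction. So $T$ is a preordering and is contained in an ordering $P$, in which all good elements are positive. If $q<\zeta(a)<q'$ with $q,q'\in\mathbb Q$,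 then $a-q$ and $q'-a$ are good, so $q<_Pa<_Pq'$; hence $\tau_P(a)=\zeta(a)$ whenever $\zeta(a)\in\mathbb R$. If $\zeta(a)=\infty$, then $\zeta(1/a)=0$, so $\tau_P(1/a)=0$ and $\tau_P(a)=\infty$.

(c) A real closed field has only one ordering, so (b) gives the first claim. For the field $\mathbb R$ the identity is an $\mathbb R$-place, so it is the only one; restrict to $\mathbb R$. $\square$

**Lemma 6 (sections).** Composing the places $F(x_1,\dots,x_i)\to F(x_1,\dots,x_{i-1})\cup\{\infty\}$, $x_i\mapsto0$, for $i=n,\dots,1$ gives a place $\lambda:F(X)\to F\cup\{\infty\}$ that is the identity on $F$. With $\tau(\infty)=\infty$, the map $\sigma(\tau)=\tau\circ\lambda$ is a continuous section of $\rho$. Hence $\rho_*$ is surjective.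

*Proof.* Clearly $\rho\sigma=\mathrm{id}$. The set $\sigma^{-1}(H(f))$ equals $H(\lambda(f))$ if $\lambda(f)\in F$, and is empty otherwise. If $\tau$ lies in a component $C$ of $\mathcal M(F)$, then the component of $\sigma(\tau)$ is mapped to $C$. $\square$

*Example.* For $n=2$ the variable $x_2$ is sent to $0$ first, so $\lambda(x_1/x_2)=\infty$ and $\lambda((x_1+x_2)/x_1)=1$.

**Lemma 7.** If $\tau\in\mathcal M(F)$ has countable value group, then $\rho^{-1}(\tau)$ is path-connected.

Main Theorem 1.1 speaks of fields all of whose places have countable value groups. Passing to a real closed field, which has only one place, turns it into a statement about a single fibre.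

*Proof.* Let $\zeta\in\rho^{-1}(\tau)$. We join it to $\sigma(\tau)$ inside the fibre. Write $\zeta=\tau_P$ with an ordering $P$ of $F(X)$, let $\Omega$ be the real closure of $(F(X),P)$, and let $R$ be the relative algebraic closure of $F$ in $\Omega$. Then $R$ is real closed, and $X$ is algebraically independent over $R$ because $R$ is algebraic over $F$. The canonical place of $\Omega$ restricts to $\zeta$ on $F(X)$ (Lemma 5(a)), to some $\zeta'$ on $R(X)$, and on $R$ to its only $\mathbb R$-place $\tau_R$. So $\tau_R|_F=\zeta|_F=\tau$. The value group of $\tau_R$ is torsion-free, being ordered, and it is torsion over the value group $\Gamma$ of $\tau$, because $R/F$ is algebraic. So it embeds in $\Gamma\otimes\mathbb Q$ and is countable.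

By Main Theorem 1.1 applied to $R$, the space $\mathcal M(R(X))$ is path-connected, since $\mathcal M(R)$ is a point. All its elements restrict to $\tau_R$ on $R$, so the image of $\mathcal M(R(X))$ under the continuous restriction map to $\mathcal M(F(X))$ is a path-connected subset of $\rho^{-1}(\tau)$. It contains $\zeta=\zeta'|_{F(X)}$. It also contains $\sigma(\tau)$: if $\lambda_R$ is the place of Lemma 6 over $R$, then $\lambda_R|_{F(X)}=\lambda$, so $\tau_R\circ\lambda_R$ restricts to $\tau\circ\lambda$. $\square$

## 3. Disjoint open sets of times, and isolated places

We now run the argument of Section 1 over an arbitrary field and keep what survives.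

**Setup.** Suppose that the path component of $\tau\in\mathcal M(F)$ has exactly one preimage under $\rho_*$, for some $n\ge1$. By Lemma 6 this is so for every $\tau$ if $\rho_*$ is injective. Write $x=x_1$ and let $\lambda_0,\lambda_\infty:F(x)\to F\cup\{\infty\}$ be the $F$-places with $x\mapsto0$ and $x\mapsto\infty$. Let $\pi:F(X)\to F(x)\cup\{\infty\}$ be the composite of $x_n\mapsto0,\dots,x_2\mapsto0$. The $\mathbb R$-places $\tau\lambda_0\pi$ and $\tau\lambda_\infty\pi$ both lie in $\rho^{-1}(\tau)$, hence are joined by a path. Restricting it to $F(x)$, on which $\pi$ is the identity, we get a path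
$$q:[0,1]\to\mathcal M(F(x)),\qquad q(0)=\tau\lambda_0,\quad q(1)=\tau\lambda_\infty .\tag{2}$$
For $a\in F^\times$ the function $h_a(u)=|q(u)(x/a)|\in[0,\infty]$ is continuous with $h_a(0)=0$ and $h_a(1)=\infty$. Hence $U_a=h_a^{-1}((0,\infty))$ is a nonempty open subset of $[0,1]$.

**Lemma 8.** In this setup there is no uncountable set $S\subseteq F^\times$ such that $q(u)(a/b)\in\{0,\infty\}$ for all distinct $a,b\in S$ and all $u\in[0,1]$.

*Proof.* If $u\in U_a\cap U_b$, then $|q(u)(a/b)|=h_b(u)/h_a(u)\in(0,\infty)$. So for such an $S$ the sets $U_a$, $a\in S$, would be pairwise disjoint. Each contains a rational number, so there are only countably many. $\square$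

**Proof of Theorem 3.** (a) The path components of $\mathcal M(F(X))$ over $\{\tau\}$ are those contained in $\rho^{-1}(\tau)$, and they partition this nonempty set. If the value group of $\tau$ is countable, then Lemma 7 says that there is exactly one.

Conversely, suppose there is exactly one, and take $q$ as in (2). Then $u\mapsto q(u)|_F$ is a path in $\mathcal M(F)$ starting at $\tau$. As $\{\tau\}$ is a path component, it is constantly $\tau$. If the value group were uncountable, we could choose an uncountable $S\subseteq F^\times$ whose elements have pairwise distinct values. Then $q(u)(a/b)=\tau(a/b)\in\{0,\infty\}$ for all distinct $a,b\in S$ and all $u$, by (1), contradicting Lemma 8.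

(b) If $\mathcal M(F)$ has no nonconstant paths, its path components are singletons, and $\rho_*$ is surjective. So $\rho_*$ is bijective iff over each $\{\tau\}$ there is exactly one component, and (a) applies. It remains to justify the example. If $p$ is a nonconstant path in $\mathcal M(F)$, then $\hat a\circ p:[0,1]\to\mathbb P$ is nonconstant for some $a\in F$. Its image is a connected subset of a circle with more than one point, so it has $2^{\aleph_0}$ points. Hence $|\mathcal M(F)|\ge2^{\aleph_0}$. $\blacksquare$

The converse in (a) needs $q(u)|_F$ to be constant. To defeat it we want a field $F$ in which a place with a large value group is the endpoint of a path along which the value groups are small.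

## 4. A field whose places form a closed interval

Fix $V$ and write $F=F_V$. For $p\in D$ the map $e_p:f\mapsto f(p)\in\mathbb P$ (with value $\infty$ at a pole) is an $\mathbb R$-place of $\mathfrak M$. For fixed $f\in\mathfrak M$ the map $p\mapsto f(p)$ is continuous from $D$ to $\mathbb P$. Restrictions of $e_p$ to subfields are again denoted $e_p$. Note that $s\in F$, as $1\in V$. *Example:* $\sqrt{1+s^{2r}}\in F$ for $r\in V$, since it is analytic on $D$ and its square is in $F_0$.

**Step 1: behavior at the ends of $D$.** The aim is to define places $e_0$ and $e_\infty$. Every nonzero $h\in F_0$ is a quotient of nonzero finite sums $\sum c_js^{r_j}$ with distinct $r_j\in V$ and $c_j\in\mathbb R^\times$. The term with the largest (smallest) exponent dominates as $s\to\infty$ ($s\to0$). So $h\sim cs^r$ at $\infty$ and $h\sim c's^{r'}$ at $0$, with $c,c'\ne0$ and $r,r'\in V$, and $h$ has no zeros or poles near the ends of $D$.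

*Every $f\in F^\times$ has only finitely many zeros and poles.* Let $a_df^d+\dots+a_0=0$ with $d\ge1$, $a_i\in F_0$ and $a_0,a_d\ne0$, from the minimal polynomial of $f\neq 0$. Near the ends all nonzero $a_i$ are analytic and nonvanishing. There a zero of $f$ would be a zero of $a_0$. After division by $f^d$ we see that a pole of $f$ would be a zero of $a_d$. So the zeros and poles lie in a compact subset of $D$. They form a closed discrete subset of $D$, hence are finite in number.

So each $f\in F^\times$ is analytic and of constant sign near each end. For every $c\in\mathbb R$ this applies to $f-c$, unless $f=c$. A function with $\liminf<c<\limsup$ at an end would change the sign of $f-c$ arbitrarily near that end. Hence $\lim_{s\to\infty}f$ and $\lim_{s\to0}f$ exist in $[-\infty,\infty]$. Let $e_\infty(f),e_0(f)\in\mathbb P$ be these limits, with $\pm\infty$ identified. They are $\mathbb R$-places on $F$: the elements with finite limit form a ring on which the limit is a homomorphism to $\mathbb R$, and if $f$ has infinite limit, then $1/f\to0$. For every $f\in F$,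
$$p\mapsto e_p(f)\text{ is continuous on }[0,\infty].\tag{3}$$

**Step 2: value groups.** The aim is the first claim of Theorem 1. If $h\in F_0$, $h\sim cs^r$ at $\infty$, then $e_\infty(h)\ne\infty$ iff $r\le0$. So the valuation of $e_\infty$ on $F_0$ is $h\mapsto-r$, with value group $V$ in the order of $\mathbb R$. The value group of $(F,e_\infty)$ is torsion-free and torsion over $V$. If $m\gamma\in V$ with $m\ge1$, then $m\gamma=m\gamma'$ with $\gamma'\in V$ because $V$ is divisible, so $\gamma=\gamma'$. Thus this value group is $V$, and every $f\in F^\times$ satisfies
$$f\sim c\,s^r\ (s\to\infty)\quad\text{with } c\in\mathbb R^\times,\ r\in V .\tag{4}$$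
For $p\in D$ the valuation of $e_p$ is the order $\operatorname{ord}_p$ of a function at $p$. Its value group is $\mathbb Z$, as $s-p\in F$.

So the value group is $V$ at $\infty$, but it is countable at every $p\in D$.

**Step 3: nonnegative functions are squares.** This will control all $\mathbb R$-places. *If $f\in F$ and $f\ge0$ off its poles, then $f=g^2$ with $g\in F$.* Let $f\ne0$. Its zeros and poles $s_1,\dots,s_k$ have even orders $2m_i$, $m_i\in\mathbb Z$, as $f$ does not change sign. So $f=\prod(s-s_i)^{2m_i}h$ with $h$ analytic and positive on $D$, and $g=\prod(s-s_i)^{m_i}\sqrt h\in\mathfrak M$ satisfies $g^2=f$. So $g$ is algebraic over $F_0$. Consequently $\tau(f)=\tau(g)^2\in[0,\infty]$ for every $\tau\in\mathcal M(F)$.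

**Proposition 9.** $p\mapsto e_p$ is a homeomorphism $[0,\infty]\to\mathcal M(F)$.

*Proof.* The map is continuous by (3) and Lemma 4. Let $w=s/(1+s)\in F$. It extends to a homeomorphism $[0,\infty]\to[0,1]$ with $e_p(w)=w(p)$. So the map is injective.

*Surjectivity: finding $p$.* Let $\tau\in\mathcal M(F)$. By Step 3, $w=g^2$ and $1-w=h^2$ with $g,h\in F$, so $g^2+h^2=1$. If one of $g,h$ had negative value under the valuation of $\tau$, let $g$ (say) be one of least value. Then $1+(h/g)^2=1/g^2$ gives $1+\tau(h/g)^2=0$ with $\tau(h/g)\in\mathbb R$, which is impossible. So $w_0:=\tau(w)=\tau(g)^2$ is a real number $\ge0$, and $1-w_0=\tau(h)^2\ge0$. Let $w_0=w(p)$ with $p\in[0,\infty]$.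

*Surjectivity: $\tau=e_p$.* It suffices to show $\tau(f)=e_p(f)$ when $e_p(f)\in\mathbb R$; if $e_p(f)=\infty$, apply this to $1/f$. Let $a<e_p(f)<b$ be real and
$$u=\frac{(f-a)(b-f)}{1+f^2}\in F.$$
The function $t\mapsto(t-a)(b-t)/(1+t^2)$ is continuous on $\mathbb P$ with value $-1$ at $\infty$. So $u$ has no poles and $|u|\le C$ on $D$ for some $C>0$. By (3) at $p$, and since $w$ is a homeomorphism, there is $\delta>0$ such that $a<f<b$, hence $u>0$, at all points of $D$ with $|w-w_0|<\delta$. With $N=C/\delta^2$ we get $u+N(w-w_0)^2\ge0$ on all of $D$. By Lemma 5(c), $\tau$ is the identity on $\mathbb R$, so $\tau(N(w-w_0)^2)=0$. Moreover $\tau(u)$ is real: it is $-1$ if $\tau(f)=\infty$, and $(\tau(f)-a)(b-\tau(f))/(1+\tau(f)^2)$ otherwise. By Step 3, $\tau(u)=\tau(u+N(w-w_0)^2)\ge0$. So $\tau(f)\ne\infty$ and $\tau(f)\in[a,b]$. Let $a,b\to e_p(f)$.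

A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. $\square$

**Step 4: the only ordering over $e_\infty$.** This will identify $F$ with an ordered field of germs. *If $P$ is an ordering of $F$ with $\tau_P=e_\infty$, then $f>_P0$ iff $f$ is eventually positive as $s\to\infty$.* Let $f$ be eventually positive. By (4), $f/s^r$ has a finite nonzero limit for some $r\in V$, and the limit is positive. So $f/s^r>_P0$ by Lemma 5(a). As $s^r=(s^{r/2})^2$ with $r/2\in V$, we get $f>_P0$. Applying this to $-f$ gives the other direction.

## 5. Places as endpoints of curves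

For this $F$ the two places $e_\infty\lambda_0$ and $e_\infty\lambda_\infty$ of $F(x)$, which Section 1 kept apart over $K$, can be joined. Move along $e_p\lambda_0$ from $p=\infty$ to $p=1$ (a path, since $\sigma$ is continuous). Then move from $e_1\lambda_0$ to $e_1\lambda_\infty$ inside the fibre over $e_1$, which is path-connected by Lemma 7. Then return along $e_p\lambda_\infty$ from $p=1$ to $p=\infty$ (the same argument with $1/x$ for $x$). The functions $s^{r-r'}$ have the finite nonzero values $p^{\,r-r'}$ on the way.

This handles two points over $e_\infty$. Theorem 1 needs all of them, and for every $n$. So each $\zeta\in\rho^{-1}(e_\infty)$ must be moved off the fibre over $e_\infty$. We look for a curve: an analytic function $\xi$ on $D$ such that the places $f\mapsto f(s,\xi(s))$ of $F(x)$ converge to $\zeta$ as $s\to\infty$. Two cases can be done by hand.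

*Example: $\xi=e^{-s}$.* Let $0\ne G=\sum_{i\ge k}c_ix^i\in F[x]$ with $c_k\ne0$. By (4), $G(s,e^{-s})\sim c_k(s)e^{-ks}$ as $s\to\infty$, and this is not identically zero. So for $f\in F(x)^\times$ we have $f(s,e^{-s})\sim c(s)e^{-ks}$ with $c\in F^\times$ and $k\in\mathbb Z$. The limit in $\mathbb P$ is $0$ if $k>0$, $\infty$ if $k<0$, and $e_\infty(c)$ if $k=0$, and in the last case $c=\lambda_0(f)$. Thus the curve leads to $e_\infty\lambda_0$.

*Example: $\xi=\log s$.* By (4) the terms of $G(s,\log s)=\sum c_i(s)(\log s)^i$ with $c_i\neq 0$ are $\sim c_i's^{r_i}(\log s)^i$, and the one with lexicographically largest $(r_i,i)$ dominates. So for $f\in F(x)^\times$, $f(s,\log s)\sim c\,s^r(\log s)^i$ with $c\in\mathbb R^\times$, $r\in V$, $i\in\mathbb Z$. Limits in $\mathbb P$ exist and define an $\mathbb R$-place over $e_\infty$, with value group $V\times\mathbb Z$ ordered lexicographically. The curve leads to it.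

For a general $\zeta$, write $\zeta=\tau_P$ and ask that $f(s,\xi(s))$ be eventually positive for every $f>_P0$. Then $x$ sits in a cut of a real closed field of functions, and $\xi$ has to satisfy every inequality of this cut for large $s$. A diagonal construction produces a function that satisfies countably many such inequalities. Here there are uncountably many, already because $\mathbb R\subseteq F$, and this is where the naive construction stops.

What rescues it is that cardinality is not what matters. It is enough that each side of the cut has a countable set of inequalities that implies the others. Every subset of $\mathbb R$ has such a set, although $\mathbb R$ is uncountable: it contains no uncountable well-ordered subset. We show that this property of $V\subseteq\mathbb R$ passes to the whole real closure.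

## 6. Countable cofinalities in the real closure

A subset $C$ of a linearly ordered set $A$ is *cofinal* if every $a\in A$ satisfies $a\le c$ for some $c\in C$, and *coinitial* if every $a\in A$ satisfies $a\ge c$ for some $c\in C$. For instance, $\mathbb N$ is cofinal in $\mathbb R$, whereas the ordinal $\omega_1$ has no countable cofinal subset.

**Lemma 10.** Let $P$ be an ordering of $F(X)$ with $\tau_P|_F=e_\infty$, and let $\Omega$ be the real closure of $(F(X),P)$. Then every subset of $\Omega$ has a countable cofinal subset and a countable coinitial subset.

*Proof.* By negation it is enough to treat cofinal subsets. If a linearly ordered set has no countable cofinal subset, then recursion on $\alpha<\omega_1$ yields a strictly increasing sequence $(a_\alpha)_{\alpha<\omega_1}$ in it: the countable set $\{a_\beta:\beta<\alpha\}$ is not cofinal, so some element exceeds all of it. So it suffices to show that $\Omega$ contains no such sequence. Let $v$ be the valuation of the canonical place of $\Omega$ and $\Gamma=v(\Omega)$. Its residue field is a subfield of $\mathbb R$, and $v(F)=V$ by Step 2 of Section 4.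

**Step 1: weakly monotone maps from $\omega_1$ to $\Gamma$ or to $\mathbb R$ are eventually constant.** Abhyankar's inequality gives
$$\dim_{\mathbb Q}\bigl((\Gamma/V)\otimes\mathbb Q\bigr)\le\operatorname{trdeg}(\Omega/F)=n.$$
$\Gamma/V$ is torsion-free, because $V$ is divisible and $\Gamma$ is torsion-free. So $\Gamma/V$ embeds in $\mathbb Q^n$ and is countable. Suppose there were a strictly monotone map $\omega_1\to\Gamma$. Uncountably many of its values would lie in one coset $\gamma+V$. Subtracting $\gamma$, we would get an uncountable subset of $V\subseteq\mathbb R$ that is well-ordered or reversely well-ordered. This is impossible, since the intervals between successive elements would contain uncountably many distinct rationals. The same reason excludes strictly monotone maps $\omega_1\to\mathbb R$.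

Now let $\omega_1\to\Gamma$ (or $\to\mathbb R$) be weakly monotone. If it had uncountably many values, choosing one argument for each would give a strictly monotone map on an uncountable subset of $\omega_1$, which has order type $\omega_1$. So it has countably many values. The fibres are countably many convex subsets of $\omega_1$. One of them is unbounded, since a countable union of bounded, hence countable, sets is countable. A convex unbounded set contains a final segment. So the map is eventually constant.

**Step 2: no strictly increasing $\omega_1$-sequence.** Let $(a_\alpha)_{\alpha<\omega_1}$ be strictly increasing in $\Omega$. We measure the gaps. For fixed $\alpha$ the map $\beta\mapsto v(a_\beta-a_\alpha)$, $\beta>\alpha$, is nonincreasing by Lemma 5(a), hence eventually equal to a constant $\gamma_\alpha$. For $\alpha<\alpha'$ and all large $\beta$ we have $0<a_\beta-a_{\alpha'}<a_\beta-a_\alpha$, so $\gamma_{\alpha'}\ge\gamma_\alpha$. So $\alpha\mapsto\gamma_\alpha$ is nondecreasing, hence equal to some $\gamma$ for all $\alpha\ge\alpha_0$. Choose $c>0$ in $\Omega$ with $v(c)=\gamma$. There is $\beta_0>\alpha_0$ such that for $\beta\ge\beta_0$ the element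 $(a_\beta-a_{\alpha_0})/c$ is a unit. Its real residue is nondecreasing in $\beta$, so it is constant for $\beta\ge\beta_1$, for some $\beta_1\ge\beta_0$. Subtracting, for all $\beta>\beta_1$ the element $(a_\beta-a_{\beta_1})/c$ has residue $0$, i.e. $v(a_\beta-a_{\beta_1})>\gamma=\gamma_{\beta_1}$. But $\gamma_{\beta_1}$ is the eventual value of $v(a_\beta-a_{\beta_1})$, a contradiction. $\square$

## 7. Real closed fields of germs, and interpolation

Let $\mathcal G$ be the ring of germs at $+\infty$ of real-analytic functions. A nonzero element of a subfield $H\subseteq\mathcal G$ is a unit of $\mathcal G$, so it has no zeros on some ray and has there a constant nonzero sign. Thus $H$ is ordered by eventual sign. For example, $\mathbb R(s,\log s)$ is such a field, while the germ of $\sin s$ lies in no subfield. By Step 1 of Section 4 and the identity theorem, $F\subseteq\mathcal G$.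

**Lemma 11.** Every subfield $H\subseteq\mathcal G$ is contained in a real closed subfield $H'\subseteq\mathcal G$ that is algebraic over $H$.

*Proof.* By Zorn's lemma take $H'$ maximal among the subfields of $\mathcal G$ that contain $H$ and are algebraic over $H$.

**Step 1: an irreducible polynomial with real roots near $\infty$ is linear.** Let $Q\in H'[T]$ be monic and irreducible, and suppose that the polynomial $Q_s\in\mathbb R[T]$, obtained by evaluating the coefficients at $s$, has a real root for all large $s$. In characteristic $0$ we have $UQ+WQ'=1$ with $U,W\in H'[T]$. So for large $s$, $Q_s$ and $Q_s'$ have no common root, and all complex roots of $Q_s$ are simple. By the implicit function theorem real roots locally continue as real-analytic real roots, and by continuity of roots the nonreal ones remain nonreal. So on some ray the number of real roots is constant, these roots do not meet, and the largest real root $y(s)$ is analytic. Thus $y\in\mathcal G$ and $Q(y)=0$. The evaluation $H'[T]\to\mathcal G$, $T\mapsto y$, has kernel exactly the maximal ideal $(Q)$. So $H'[y]\cong H'[T]/(Q)$ is a subfield of $\mathcal G$, algebraic over $H$. By maximality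 $y\in H'$, so $\deg Q=1$.

**Step 2: $H'$ is real closed.** Let $0<f\in H'$. The polynomial $T^2-f$ has real roots for all large $s$. By Step 1 it is reducible, so $f$ is a square in $H'$. A polynomial of odd degree over $H'$ has a monic irreducible factor of odd degree up to a scalar. This factor has a real root for every large $s$, so by Step 1 it is linear and gives a root in $H'$. An ordered field with these two properties is real closed. $\square$

We need the Whitney–Carleman approximation theorem: for continuous $\eta$ and continuous $\varepsilon>0$ on an open interval there is a real-analytic $\xi$ with $|\xi-\eta|<\varepsilon$ on that interval.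

**Lemma 12.** Let $E\subseteq\mathcal G$ be a subfield, and let $a_1\le a_2\le\cdots$ and $b_1\ge b_2\ge\cdots$ be in $E$ with $a_k<b_k$ for all $k$. Then there is a real-analytic $\xi$ on all of $D$ such that, for every $k$, $a_k<\xi<b_k$ eventually.

*Proof.* **Step 1: a continuous solution.** Choose $0<s_1<s_2<\cdots\to\infty$ such that on $[s_k,\infty)$ representatives of $a_1,\dots,a_k,b_1,\dots,b_k$ are analytic and $a_1\le\dots\le a_k<b_k\le\dots\le b_1$ pointwise. Let $m_k$ be the midpoint of $a_k(s_k)$ and $b_k(s_k)$. Then
$$m_{k+1}\in(a_{k+1}(s_{k+1}),b_{k+1}(s_{k+1}))\subseteq(a_k(s_{k+1}),b_k(s_{k+1})).$$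
So there is an affine function $\theta$ on $[s_k,s_{k+1}]$ with values in $(0,1)$ such that $\eta:=a_k+\theta(b_k-a_k)$ satisfies $\eta(s_k)=m_k$ and $\eta(s_{k+1})=m_{k+1}$. These pieces fit together. Extend $\eta$ constantly to $(0,s_1]$. Then $\eta$ is continuous on $D$ and $a_k<\eta<b_k$ on $[s_k,s_{k+1}]$.

**Step 2: an analytic solution.** Let $\delta_k>0$ be the minimum of $\min(\eta-a_k,b_k-\eta)$ on $[s_k,s_{k+1}]$. Let $\varepsilon$ be the piecewise linear function with $\varepsilon(s_1)=\delta_1/2$ and $\varepsilon(s_k)=\min(\delta_{k-1},\delta_k)/2$ for $k\ge2$, constant on $(0,s_1]$. It is continuous and positive, and $\varepsilon\le\delta_k/2<\delta_k$ on $[s_k,s_{k+1}]$. The approximation theorem gives a real-analytic $\xi$ on $D$ with $|\xi-\eta|<\varepsilon$. For $s\in[s_l,s_{l+1}]$ with $l\ge k$ we get $a_k\le a_l<\xi<b_l\le b_k$ at $s$. $\square$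

## 8. Leaving the fibre over $e_\infty$

**Proposition 13.** Let $\zeta\in\mathcal M(F(X))$ with $\zeta|_F=e_\infty$. Then $\zeta$ can be joined by a path in $\mathcal M(F(X))$ to a point of $\rho^{-1}(e_1)$.

*Proof.* **Step 1: normalization.** We arrange that the cuts to be realized have two nonempty sides. Let $\zeta=\tau_P$, let $\Omega$ be the real closure of $(F(X),P)$, and for $0\le i\le n$ let $R_i$ be the relative algebraic closure of $F(x_1,\dots,x_i)$ in $\Omega$. Each $R_i$ is real closed, and $x_{i+1}\notin R_i$. If $|x_{i+1}|$ exceeds all elements of $R_i$, replace $x_{i+1}$ by $x_{i+1}^{-1}$, which has absolute value $<1$. This changes neither the field $F(X)$ nor any $R_j$. So we may assume that for each $i<n$, $|x_{i+1}|$ is bounded by an element of $R_i$.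

**Step 2: realizing the ordered field $\Omega$ by germs.** We construct real-analytic functions $\xi_1,\dots,\xi_n$ on $D$, real closed subfields $E_0\subseteq\dots\subseteq E_n$ of $\mathcal G$, and order isomorphisms $\varphi_i:R_i\to E_i$, each extending the previous one, with $\varphi_i|_F=\mathrm{id}$ and $\varphi_i(x_j)=\xi_j$ for $j\le i$.

*The case $i=0$.* By Lemma 11 there is a real closed $E_0\subseteq\mathcal G$ containing $F$ and algebraic over $F$. Since $\tau_{P\cap F}=\zeta|_F=e_\infty$, Step 4 of Section 4 says that $P\cap F$ is the eventual-sign ordering. So $R_0$ and $E_0$ are real closures of the same ordered field, and $\varphi_0$ exists.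

*From $i$ to $i+1$: the function $\xi_{i+1}$.* Let $A=\{a\in R_i:a<x_{i+1}\}$ and $B=\{b\in R_i:b>x_{i+1}\}$. Then $A\cup B=R_i$, and both are nonempty by Step 1. By Lemma 10, taking running maxima and minima, there are sequences $a_1\le a_2\le\cdots$ cofinal in $A$ and $b_1\ge b_2\ge\cdots$ coinitial in $B$. We have $a_k<x_{i+1}<b_k$, so Lemma 12 applies to their images in $E_i$. It gives a real-analytic $\xi_{i+1}$ on $D$ with $\varphi_i(a)<\xi_{i+1}<\varphi_i(b)$ eventually, first for $a=a_k$ and $b=b_k$, hence for all $a\in A$ and $b\in B$.

*From $i$ to $i+1$: the isomorphism.* Let $0\ne G\in R_i[T]$, and let $G^{\varphi_i}$ be its image under $\varphi_i$. Over the real closed field $R_i$, $G$ is a nonzero constant times factors $T-c$ and $(T-c)^2+d^2$ with $d\ne0$. We compare signs factor by factor. The constant keeps its sign under $\varphi_i$. For $T-c$, the germ $\xi_{i+1}-\varphi_i(c)$ is eventually positive if $c\in A$ and eventually negative if $c\in B$, as is $x_{i+1}-c$. For $(T-c)^2+d^2$, both values are positive, since $\varphi_i(d)\ne0$ is eventually nonvanishing. Hence $G^{\varphi_i}(\xi_{i+1})$ is a unit of $\mathcal G$ whose eventual sign is the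 sign of $G(x_{i+1})$. So $\varphi_i$ extends to an order isomorphism $R_i(x_{i+1})\to E_i(\xi_{i+1})\subseteq\mathcal G$ with $x_{i+1}\mapsto\xi_{i+1}$. By Lemma 11 there is a real closed $E_{i+1}\subseteq\mathcal G$ containing $E_i(\xi_{i+1})$ and algebraic over it. As $R_{i+1}$ is real closed and algebraic over $R_i(x_{i+1})$, uniqueness of real closures gives $\varphi_{i+1}$.

**Step 3: the path.** Restrict $\varphi_n$ to $F(X)$: for $f\in F(X)$,
$$f>_P0\iff f(\xi)\text{ is eventually positive}.\tag{5}$$
The $\xi_j$ are analytic on all of $D$. For $0\ne G\in F[X]$ the function $G(\xi)\in\mathfrak M$ has a nonzero germ at $+\infty$, so $G(\xi)\ne0$ in $\mathfrak M$. Hence $f\mapsto f(\xi)$ is a field embedding $F(X)\to\mathfrak M$ over $F$, and we can evaluate at every point of $D$, not only near $\infty$. Define $q:[1,\infty]\to\mathcal M(F(X))$ by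
$$q(s)(f)=f(\xi)(s)\in\mathbb P\quad(1\le s<\infty),\qquad q(\infty)=\zeta.$$
For $s<\infty$ this is the place $e_s$ of $\mathfrak M$ composed with the embedding, so it is an $\mathbb R$-place, and it restricts to $e_s$ on $F$. For fixed $f$, $s\mapsto q(s)(f)$ is continuous on $[1,\infty)$.

Continuity at $\infty$: if $\zeta(f)=r\in\mathbb R$, then $p<_Pf<_Pp'$ for all rationals $p<r<p'$, because $\zeta=\tau_P$. By (5), eventually $p<f(\xi)<p'$. If $\zeta(f)=\infty$, then $|f|>_PN$ for all $N\in\mathbb N$, so eventually $|f(\xi)|>N$. Thus $f(\xi)(s)\to\zeta(f)$ in $\mathbb P$. By Lemma 4, $q$ is a path from $q(1)\in\rho^{-1}(e_1)$ to $\zeta$. $\square$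

**Proof of Theorem 1.** The first two claims are Step 2 of Section 4 and Proposition 9. Let $\zeta\in\mathcal M(F(X))$. By Proposition 9, $\rho(\zeta)=e_p$ for some $p\in[0,\infty]$. We join $\zeta$ to a point of $\rho^{-1}(e_1)$.

*Case $p\in D$.* The value group of $e_p$ is $\mathbb Z$. By Lemma 7, $\zeta$ is joined to $\sigma(e_p)$. Applying $\sigma$ to the path $t\mapsto e_t$ between $p$ and $1$, we join $\sigma(e_p)$ to $\sigma(e_1)\in\rho^{-1}(e_1)$.

*Case $p=\infty$.* This is Proposition 13.

*Case $p=0$.* The automorphism $f(s)\mapsto f(1/s)$ of $\mathfrak M$ preserves $F_0$, since $V=-V$, and hence $F$. Acting on coefficients and fixing the $x_i$, it is an automorphism of $F(X)$, and composition with it is a homeomorphism of $\mathcal M(F(X))$. It exchanges $\rho^{-1}(e_0)$ with $\rho^{-1}(e_\infty)$ and preserves $\rho^{-1}(e_1)$. So this case reduces to $p=\infty$.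

The value group of $e_1$ is $\mathbb Z$, so $\rho^{-1}(e_1)$ is path-connected by Lemma 7. Hence $\mathcal M(F(X))$ is path-connected. So is $\mathcal M(F)\cong[0,\infty]$, and $\rho_*$ is a bijection between one-point sets. For $V=\mathbb R$ the place $e_\infty$ has value group $\mathbb R$, which is uncountable. (By the automorphism of the last case, so does $e_0$.) $\blacksquare$

## 9. Value groups of more than $2^{\aleph_0}$ elements

Now $F$ is again an arbitrary field. The argument of Section 3 stopped because the places $q(u)|_F$ may move, so that a ratio $a/b$ with $\tau(a/b)\in\{0,\infty\}$ may become finite and nonzero at some time $u$. If the value group is large enough, a partition theorem finds uncountably many elements whose ratios never do this.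

We use the Erdős–Rado theorem $(2^{\aleph_0})^+\to(\aleph_1)^2_{\aleph_0}$: if the pairs from a set of cardinality $(2^{\aleph_0})^+$ are colored with countably many colors, then some subset of cardinality $\aleph_1$ is homogeneous, i.e. all its pairs have the same color.

**Proof of Theorem 2.** Let $\rho_*$ be injective for some $n$, and suppose that the value group of some $\tau\in\mathcal M(F)$ has cardinality $>2^{\aleph_0}$. Take $q$ as in (2). Put $\mu=(2^{\aleph_0})^+$ and choose $a_i\in F^\times$ ($i<\mu$) with pairwise distinct values under the valuation of $\tau$.

**Step 1: a coloring that records how a ratio moves.** For $i<j$ let $h_{ij}(u)=|q(u)(a_i/a_j)|\in[0,\infty]$. It is continuous on $[0,1]$, and $h_{ij}(0)=|\tau(a_i/a_j)|\in\{0,\infty\}$ by (1), as $q(0)|_F=\tau$. Let $J_m=(2^{-m-1},2^{-m})$ for $m\ge1$. Color the pair $i<j$ as follows.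

* If $h_{ij}$ is constant, the color is $0$.
* If $h_{ij}$ is nonconstant and $h_{ij}(0)=0$, the image of $h_{ij}$ is connected, so it contains $[0,t)$ for some $t>0$. So for some $m\ge1$ the open set $h_{ij}^{-1}(J_m)$ is nonempty, and it contains a rational $u\in[0,1]$. Choose such $m,u$; the color is $(m,u,+)$.
* If $h_{ij}$ is nonconstant and $h_{ij}(0)=\infty$, do the same for $1/h_{ij}$; the color is $(m,u,-)$.

There are countably many colors.

**Step 2: no triple is homogeneous in a color other than $0$.** Suppose that $i<j<k$ is homogeneous of color $(m,u,\epsilon)$. Put $g=h$ if $\epsilon=+$ and $g=1/h$ if $\epsilon=-$. Then $g_{ij}(u),g_{jk}(u),g_{ik}(u)\in J_m$ are finite and nonzero, and $a_i/a_k=(a_i/a_j)(a_j/a_k)$ gives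
$$g_{ik}(u)=g_{ij}(u)\,g_{jk}(u)<2^{-2m}\le2^{-m-1},$$
because $m\ge1$. This contradicts $g_{ik}(u)\in J_m$.

**Step 3: the bound.** By the Erdős–Rado theorem there is an uncountable homogeneous set of indices, and by Step 2 its color is $0$. For $i<j$ in it, $h_{ij}$ is constantly $0$ or constantly $\infty$. So the set $S$ of the corresponding $a_i$ is uncountable, and $q(u)(a/b)\in\{0,\infty\}$ for all distinct $a,b\in S$ and all $u$. This contradicts Lemma 8 and proves the bound.

**Step 4: the equivalence.** (i)$\Rightarrow$(iii) is the bound, and (ii)$\Rightarrow$(i) is trivial. For (iii)$\Rightarrow$(ii), let $\aleph_0\le\kappa\le2^{\aleph_0}$. The $\mathbb Q$-span of $\kappa$ elements, one of them $1$, of a basis of $\mathbb R$ over $\mathbb Q$ is a $\mathbb Q$-subspace $V\ni1$ of $\mathbb R$ of cardinality $\kappa$. By Theorem 1, $F_V$ has an $\mathbb R$-place with value group isomorphic to $V$, and $\rho_*$ is bijective for all $n$. $\blacksquare$
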